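# Every cyclotomic scheme over a finite field is 2-separable

## 1. Coherent configurations and their algebraic isomorphisms

**Definition (coherent configuration).** Let $\Omega$ be a finite set. A coherent configuration $\mathcal X$ on $\Omega$ is a partition of $\Omega^2$ into nonempty *basis relations* such that

1. the diagonal $1_\Omega$ is a union of basis relations;
2. the inverse $r^*=\{(\beta,\alpha):(\alpha,\beta)\in r\}$ of a basis relation is a basis relation;
3. for basis relations $r,s,t$ and $(\alpha,\gamma)\in t$, the number of $\beta$ with $(\alpha,\beta)\in r$ and $(\beta,\gamma)\in s$ does not depend on the choice of $(\alpha,\gamma)\in t$. It is denoted $c_{rs}^t$ and called an *intersection number*.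

A set $\Delta\subseteq\Omega$ with $1_\Delta=\{(\delta,\delta):\delta\in\Delta\}$ a basis relation is called a *fiber*. The size of $\Omega$ is the *degree* and the number of basis relations is the *rank*.

**Example 1.** The orbits of any permutation group on $\Omega^2$ (its *2-orbits*) form a coherent configuration: a group element carrying $(\alpha,\gamma)$ to $(\alpha',\gamma')$ carries the points $\beta$ counted for the first pair to those counted for the second. For the group generated by the transposition $(2\,3)$ on $\{1,2,3\}$ the fibers are $\{1\}$ and $\{2,3\}$ and the rank is $5$. For the group of maps $x\mapsto \pm x+b$ on $\mathbb F_5$ the basis relations are the diagonal $E$, the pentagon $A$ (differences $\pm1$) and its complement $B$ (differences $\pm2$). Adjacent vertices of the pentagon have no common neighbor and nonadjacent ones have one, so $c_{AA}^E=2$, $c_{AA}^A=0$, $c_{AA}^B=1$.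

A *relation* of $\mathcal X$ is a union of basis relations. Relations are closed under Boolean operations, inversion and the composition $R\cdot S=\{(\alpha,\gamma): (\alpha,\beta)\in R,\ (\beta,\gamma)\in S\text{ for some }\beta\}$; indeed $t\subseteq r\cdot s$ exactly when $c_{rs}^t>0$. A basis relation $r$ that contains a pair starting in a fiber $\Delta$ has $c_{1_\Delta r}^r=1$, so all its pairs start in $\Delta$; the same holds for end points. Thus a basis relation determines the fibers of both ends of its pairs.

The adjacency matrices of the basis relations span the *adjacency algebra*. It contains $I$ and the all-one matrix and is closed under the matrix product, transposition and the entrywise (Hadamard) product. Conversely, every matrix space with these properties (a *coherent algebra*) is the adjacency algebra of exactly one coherent configuration. We say that $\mathcal Y$ *contains* $\mathcal X$, or that $\mathcal X$ is *coarser*, if every basis relation of $\mathcal X$ is a relation of $\mathcal Y$. Intersecting coherent algebras shows that there is a smallest coherent configuration having any given sets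 of pairs among its relations.

**Definition (isomorphisms).** An isomorphism $\mathcal X\to\mathcal X'$ is a bijection of the point sets that takes basis relations onto basis relations. The group $\mathrm{Aut}(\mathcal X)$ consists of the permutations that preserve every basis relation. An *algebraic isomorphism* $\varphi:\mathcal X\to\mathcal X'$ is a bijection between the sets of basis relations that preserves all intersection numbers. Every isomorphism induces an algebraic one.

An algebraic isomorphism extends to relations, and linearly to an isomorphism of adjacency algebras. It therefore sends $I$ to $I$, so it sends diagonal relations to diagonal ones. It respects inversion, because $s=r^*$ if and only if $c_{rs}^t\neq0$ for some diagonal basis relation $t$. It respects Boolean operations, inclusions, composition and the full relation, which we always denote by $J$. It preserves the degree, which equals $\sum_{r,s}c_{rs}^{1_\Delta}$ for any fiber $\Delta$.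

**Example 2.** On the pentagon configuration the exchange of $A$ and $B$ is an algebraic isomorphism. It is induced by $x\mapsto 2x$, which takes differences $\pm1$ to $\pm2$ and $\pm2$ to $\pm4=\mp1$. In Section 11 we shall see algebraic isomorphisms that no isomorphism induces.

## 2. The $m$-dimensional extension and the separability number

**Definition ($m$-dimensional extension).** The tensor power $\mathcal X^m$ is the coherent configuration on $\Omega^m$ with basis relations $R_1\otimes\dots\otimes R_m$, where $R_1\otimes\dots\otimes R_m$ consists of the pairs $(a,b)$ with $(a_i,b_i)\in R_i$ for all $i$. Let $\Delta_m=\{(\alpha,\dots,\alpha):\alpha\in\Omega\}$. The $m$-dimensional extension $\widehat{\mathcal X}^{(m)}$ is the smallest coherent configuration on $\Omega^m$ that contains $\mathcal X^m$ and the relation $1_{\Delta}=\{(d,d):d\in\Delta_m\}$. Its intersection numbers are the *$m$-dim intersection numbers* of $\mathcal X$.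

**Example 3.** Let $n=|\Omega|\ge4$ and let $\mathcal X$ have rank $2$, with basis relations $E=1_\Omega$ and $J\setminus E$. Then $\mathcal X^2$ has rank $4$. In $\widehat{\mathcal X}^{(2)}$ we also have $1_\Delta$, and therefore the relation
$$(E\otimes J)\cdot 1_\Delta\cdot (J\otimes E)=\{(a,b): a_1=b_2\}:$$
a middle point $d$ must satisfy $a_1=d_1$, $d_1=d_2$, $d_2=b_2$. Similarly for $a_2=b_1$; and $a_1=b_1$, $a_2=b_2$ are seen by $\mathcal X^2$. Since $\Delta_2$ is a union of fibers, a basis relation also determines whether $a_1=a_2$ and whether $b_1=b_2$. So a basis relation of $\widehat{\mathcal X}^{(2)}$ determines the complete pattern of equalities among $a_1,a_2,b_1,b_2$. These patterns are the orbits of $\mathrm{Sym}(\Omega)$ on $\Omega^2\times\Omega^2$, and the orbits form a coherent configuration containing $\mathcal X^2$ and $1_\Delta$. Hence the basis relations of $\widehat{\mathcal X}^{(2)}$ are exactly these orbits, one for each of the $15$ partitions of a $4$-set.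

**Definition (algebraic $m$-isomorphism).** An algebraic $m$-isomorphism from $\mathcal X$ to $\mathcal X'$ is an algebraic isomorphism $\widehat{\mathcal X}^{(m)}\to\widehat{\mathcal X'}^{(m)}$ that maps $\Delta_m$ to $\Delta_m'$ and agrees on the relations of $\mathcal X^m$ with an algebraic isomorphism $\varphi:\mathcal X\to\mathcal X'$, so that $R_1\otimes\dots\otimes R_m\mapsto\varphi(R_1)\otimes\dots\otimes\varphi(R_m)$. For $m=1$ these are the ordinary algebraic isomorphisms.

For example, if $f:\mathcal X\to\mathcal X'$ is an isomorphism, then $f\times f$ takes $\mathcal X^2$ to $\mathcal X'^2$ and $\Delta_2$ to $\Delta'_2$, hence, by minimality, $\widehat{\mathcal X}^{(2)}$ to $\widehat{\mathcal X'}^{(2)}$. So it induces an algebraic $2$-isomorphism.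

**Definition (separability number).** $\mathcal X$ is *$m$-separable* if every algebraic $m$-isomorphism from $\mathcal X$ to another coherent configuration is induced by an isomorphism. Equivalently, $\mathcal X$ is determined up to isomorphism by its $m$-dim intersection numbers. The separability number $s(\mathcal X)$ is the least such $m$. It is known that $1\le s(\mathcal X)\le\lceil n/3\rceil$.

**Example 4.** The pentagon has $s=1$. Let $\varphi$ be an algebraic isomorphism onto $\mathcal X'$ on $\Omega'$. Then $|\Omega'|=5$, and $\varphi(A)$ is symmetric of valency $c_{AA}^E=2$. A graph on $5$ points in which every vertex has degree $2$ is a disjoint union of cycles of length at least $3$, hence a $5$-cycle. Any graph isomorphism from $A$ to $\varphi(A)$ takes $E$ to the diagonal and $B$ to the remaining relation $\varphi(B)$, so it induces $\varphi$.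

## 3. Cyclotomic schemes, base numbers, S-rings over cyclic groups

**Definition (cyclotomic scheme).** Let $\mathbb F=\mathbb F_q$, where $q$ is a power of the prime $p$, and let $K\le\mathbb F^*$. The cyclotomic scheme of $K$ is the configuration $\mathcal X$ of 2-orbits, on $\Omega=\mathbb F$, of the group $\mathbb F^+K$ of maps $x\mapsto\kappa x+b$ ($\kappa\in K$, $b\in\mathbb F$). Its basis relations are $E=\{(x,x)\}$ and the relations $\{(x,y):y-x\in cK\}$, $c\in\mathbb F^*$. It is *trivial* if $K=\mathbb F^*$.

**Example 5.** For $\mathbb F_5$ and $K=\{\pm1\}$ we get the pentagon configuration. For $\mathbb F_7$ and $K=\{1,2,4\}$ the relation $y-x\in K$ is not symmetric, since $-1\notin K$. If $q\equiv1\pmod 4$ and $K$ is the group of nonzero squares, then $-1\in K$ and $y-x\in K$ defines a graph; this is the *Paley scheme*. For $\mathbb F_9=\mathbb F_3(i)$, $i^2=-1$, the squares are $K=\{\pm1,\pm i\}$.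

**Definition (base number).** $b(G)$ is the least size of a set of points whose pointwise stabilizer in the permutation group $G$ is trivial.

**Example 6.** The automorphism group of the pentagon has order $10$. The stabilizer of $0$ is $\{x,-x\}$ and only the identity fixes $0$ and $1$, so $b=2$.

**Definition (S-ring partition).** Let $H$ be a finite abelian group. A partition $\pi$ of $H$ is the partition into basic sets of an S-ring if $\{1\}\in\pi$, if $L\in\pi$ implies $L^{-1}\in\pi$, and if for $L,M\in\pi$ the number of $(l,m)\in L\times M$ with $lm=h$ depends only on the class of $h$.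

Equivalently, the relations $\{(y,z):z/y\in L\}$, $L\in\pi$, form a coherent configuration on $H$; the number in the definition is its intersection number. Conversely, let a coherent configuration on $H$ have basis relations invariant under all multiplications by elements of $H$. Each basis relation $r$ is then $\{(y,z):z/y\in L\}$ with $L=\{z:(1,z)\in r\}$. Since $H$ is transitive on itself, the diagonal is a single basis relation, so $\{1\}$ is a class. Thus the sets $L$ form an S-ring partition.

**Example 7.** On $H=\langle h\rangle$ of order $5$: the *trivial* partition $\{1\},H\setminus\{1\}$, and the *orbit* partition $\{1\},\{h,h^4\},\{h^2,h^3\}$ of the group generated by inversion. On $H=\{1,a\}\times\{1,b,b^2\}$: the *tensor product* $\{1\},\{a\},\{b,b^2\},\{ab,ab^2\}$ of two trivial partitions. On $H$ of order $4$: $\{1\},\{h^2\},\{h,h^3\}$ is a *wedge product*, with $L=U=\{1,h^2\}$ in the notation of the next theorem, as the class outside $U$ is the coset $hL$. (It is also an orbit partition; the types may overlap.)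

We use two theorems as black boxes.

**McConnel's theorem** (Acta Arith. 8 (1963), 127–151; Carlitz 1960 for index 2). If $K<\mathbb F^*$ is proper and $f:\mathbb F\to\mathbb F$ satisfies $f(x)-f(y)\in(x-y)K$ for all $x\ne y$, then $f(x)=ax^{p^j}+b$ for some $a,b\in\mathbb F$, $j\ge0$.

For example, over $\mathbb F_9$ with $K$ the squares, $f(x)=x^3$ qualifies: $(x-y)^3=(x-y)\cdot(x-y)^2$.

**Theorem of Leung and Man** (J. Algebra 183 (1996), 273–285; Israel J. Math. 106 (1998), 251–267). Let $\pi$ be the partition of a finite cyclic group $H$ into the basic sets of an S-ring. Then one of the following holds: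

1. $\pi$ is trivial: its classes are $\{1\}$ and $H\setminus\{1\}$ (or $H=1$);
2. $\pi$ is an orbit S-ring: its classes are the orbits of some $M\le\mathrm{Aut}(H)$;
3. $\pi$ is a tensor product: $H=H_1\times H_2$ with $H_i\neq1$, and the classes are $L_1\times L_2$, $L_i\in\pi_i$, where $\pi_i$ is the partition of an S-ring over $H_i$;
4. $\pi$ is a wedge product: there are subgroups $1<L\le U<H$, both unions of classes, such that every class outside $U$ is a union of $L$-cosets.

## 4. Can a cyclotomic scheme have separability number 3?

The problem is taken from "Some Open Problems For Coherent Configurations" (http://www.pdmi.ras.ru/%7einp/cp01.pdf). Two facts are known. If a cyclotomic scheme $\mathcal X$ is not trivial, then $s(\mathcal X)\le b(\mathrm{Aut}(\mathcal X))\le3$. And there are cyclotomic schemes over prime fields with $s(\mathcal X)=2$. So the values left open by these facts come down to one: does there exist a cyclotomic scheme over a finite field with $s(\mathcal X)=3$? The answer is no.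

**Theorem A.** $s(\mathcal X)\le2$ for every cyclotomic scheme over a finite field, without exceptions. So $s(\mathcal X)=3$ never occurs.

**Theorem B.** If $\mathcal X$ is nontrivial, the basis relations of $\widehat{\mathcal X}^{(2)}$ are exactly the orbits of $\mathrm{Aut}(\mathcal X)$ on $\Omega^2\times\Omega^2$.

**Theorem C.** For every prime $p\ge7$ the Paley scheme on $\mathbb F_{p^2}$ has $b(\mathrm{Aut}(\mathcal X))=3$ and $s(\mathcal X)=2$.

Theorem C says that the bound $2$ is attained even when the base number is $3$. The bound $s\le b$ will not be used.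

**The trivial scheme.** If $K=\mathbb F^*$, then any $\mathcal X'$ algebraically isomorphic to $\mathcal X$ has rank $2$ and the same degree, the algebraic isomorphism sends the diagonal to the diagonal, and every bijection induces it. So $s(\mathcal X)=1$. **From now on** $K\neq\mathbb F^*$; in particular $q\ge3$. We write $\mathcal Z=\widehat{\mathcal X}^{(2)}$.

Here is why the step from $3$ to $2$ is not automatic, and where there is still room. A point of $\Omega^3$ can hold a base of size $3$; a point of $\Omega^2$ cannot. But a *pair* of points of $\Omega^2$ has four coordinates: three for a base, and one for a running point $z$. If the basis relations of $\mathcal Z$ separate everything that $\mathrm{Aut}(\mathcal X)$ separates on such quadruples, which is Theorem B, then the colors of the pairs $\bigl((0,1),(\theta,z)\bigr)$ name the points $z$ one by one. This is how Theorem A will follow in Section 10. So the real work is Theorem B, and we do it first for triples and then for quadruples.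

## 5. Colors in the two-dimensional extension

For $a,b\in\Omega^2$ let the *color* $c(a,b)$ be the basis relation of $\mathcal Z$ that contains $(a,b)$. This section collects what a color tells us for formal reasons.

**(5.1) Pairs of coordinates.** *For a relation $S$ of $\mathcal X$ and $i,j\in\{1,2\}$, the set $S_{ij}=\{(a,b):(a_i,b_j)\in S\}$ is a relation of $\mathcal Z$. The color $c(a,b)$ determines the $\mathcal X$-relation of each pair among $a_1,a_2,b_1,b_2$. Moreover $J\cdot1_\Delta=\Omega^2\times\Delta_2$ is a relation of $\mathcal Z$.*

*Proof.* We have $S_{11}=S\otimes J$ and $S_{22}=J\otimes S$. As in Example 3, $S_{12}=S_{11}\cdot1_\Delta\cdot E_{22}$, since the middle point must be $(b_2,b_2)$ and the condition becomes $(a_1,b_2)\in S$. Likewise $S_{21}=S_{22}\cdot1_\Delta\cdot E_{11}$, with middle point $(b_1,b_1)$. So $c(a,b)$ determines the relations of the pairs $(a_i,b_j)$. Next, $S_{12}\cap1_{\Omega^2}=\{(a,a):(a_1,a_2)\in S\}$ is a relation, so $\{a:(a_1,a_2)\in S\}$ is a union of fibers; as $c(a,b)$ determines the fibers of $a$ and $b$, it determines the relations of $(a_1,a_2)$ and $(b_1,b_2)$.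 The last claim is clear. $\square$

**(5.2) Mixing coordinates.** *Fix $i,j\in\{1,2\}$. If $c(a,b)=c(a',b')$ and $d=(a_i,b_j)$, $d'=(a'_i,b'_j)$, then $c(a,d)=c(a',d')$ and $c(d,b)=c(d',b')$.*

*Proof.* Let $r=c(a,d)$ and $s=c(d,b)$. Since $d_1=a_i$ and $d_2=b_j$, we have $r\subseteq E_{i1}$ and $s\subseteq E_{2j}$. The point $d$ shows that $c_{rs}^{c(a,b)}\ge1$. So there is $d''$ with $(a',d'')\in r$ and $(d'',b')\in s$. The two inclusions give $d''_1=a'_i$ and $d''_2=b'_j$, that is, $d''=d'$. $\square$

**(5.3) Symmetries.** *If $f\in\mathrm{Aut}(\mathcal X)$, then $f\times f$ preserves every basis relation of $\mathcal Z$. If $g(x)=ax+b$ with $a\ne0$, then $g\times g$ permutes the basis relations of $\mathcal Z$, and $g$ normalizes $\mathrm{Aut}(\mathcal X)$.*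

*Proof.* The 2-orbits of $\langle f\times f\rangle$ on $\Omega^2$ form a coherent configuration. It contains $\mathcal X^2$ and $1_\Delta$, because $f\times f$ preserves each $R\otimes S$ and $\Delta_2$. By minimality it contains $\mathcal Z$, so $f\times f$ preserves every relation of $\mathcal Z$. The map $g$ sends differences in $cK$ to differences in $acK$, so it permutes the basis relations of $\mathcal X$; hence it normalizes $\mathrm{Aut}(\mathcal X)$, and $g\times g$ maps $\mathcal X^2$ to itself as a partition and $\Delta_2$ to itself. The image of $\mathcal Z$ under $g\times g$ is then a coherent configuration containing $\mathcal X^2$ and $1_\Delta$, so it contains $\mathcal Z$; having the same rank, it equals $\mathcal Z$. $\square$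

**Definition (triple color).** $t(x,y,z)=c\bigl((x,y),(x,z)\bigr)$.

**(5.4)** *$t(x,y,z)$ determines the $\mathcal X$-relations of the pairs among $x,y,z$. The color $c((x,y),(u,v))$ determines $t(x,y,u)$; in particular $c((x,y),(s,s))$ determines $t(x,y,s)$.* The first claim is (5.1). The second is (5.2) with $d=(a_1,b_1)=(x,u)$.

## 6. The automorphisms that fix 0 and 1

The purpose of this section is to identify the stabilizer that Theorem B must respect, and to extract a bound on a subfield that the counting argument will need.

Let
$$\Gamma=\{\tau\in\mathrm{Aut}(\mathbb F):\tau(x)\in xK\text{ for all }x\in\mathbb F^*\},\qquad \mathbb F_0=\mathrm{Fix}(\Gamma)=\mathbb F_{q_0},\qquad e=|\Gamma|=[\mathbb F:\mathbb F_0],$$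
so that $q=q_0^e$ and $\Gamma=\mathrm{Gal}(\mathbb F/\mathbb F_0)$. Since $\tau(y)-\tau(x)=\tau(y-x)\in(y-x)K$, we have $\Gamma\le\mathrm{Aut}(\mathcal X)$.

**(6.1)** *$\mathrm{Aut}(\mathcal X)_{0,1}=\Gamma$.* Let $f\in\mathrm{Aut}(\mathcal X)$ fix $0$ and $1$. Then $f(x)-f(y)\in(x-y)K$ for $x\neq y$, so by McConnel $f(x)=ax^{p^j}+b$; here $b=f(0)=0$ and $a=f(1)=1$. So $f$ is a field automorphism, and $f(x)\in xK$ (take $y=0$). The other inclusion is already noted.

**(6.2)** $q_0\ge3$. The group $\Gamma$ contains $x\mapsto x^{q_0}$, so $x^{q_0-1}\in K$ for all $x\in\mathbb F^*$, i.e. $(\mathbb F^*)^{q_0-1}\le K$. Since $q_0-1$ divides $q-1$, this subgroup has index $q_0-1$ in the cyclic group $\mathbb F^*$. So $|\mathbb F^*:K|$ divides $q_0-1$. The index is at least $2$, whence $q_0\ge3$.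

**Example 8.** For a prime field $\Gamma=1$. For $\mathbb F_9$ with $K$ the squares, $x^3\in xK$, so $\Gamma=\{1,\tau\}$ with $\tau(x)=x^3$, and $q_0=3$, $e=2$. For $\mathbb F_{81}$ with $K$ the squares, again $x^3\in xK$, so $\Gamma=\mathrm{Gal}(\mathbb F_{81}/\mathbb F_3)$ and $q_0=3$, $e=4$.

For distinct $x,y$ the affine map taking $x,y$ to $0,1$ normalizes $\mathrm{Aut}(\mathcal X)$, so every stabilizer of two points has order $e$. Hence $b(\mathrm{Aut}(\mathcal X))\le2$ exactly when $e=1$. If $e>1$ and $\mathbb F=\mathbb F_0(\theta)$, then $\{0,1,\theta\}$ is a base and $b=3$. So the difficult schemes are those with $e>1$.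

## 7. Triple colors and an S-ring on $\mathbb F^*$

Our aim here is Theorem B for triples: two triples of the same color $t$ lie in one $\mathrm{Aut}(\mathcal X)$-orbit. The tool is an S-ring over the cyclic group $\mathbb F^*$, obtained by looking at $\mathcal Z$ along one row.

**Step 1: the configuration on a row.** This step turns triple colors $t(0,y,z)$ into a coherent configuration on $\mathbb F$. The relation $E_{11}$ is an equivalence relation of $\mathcal Z$ and $\{0\}\times\Omega$ is one of its classes. Let $\mathcal Z_0$ consist of the nonempty intersections of basis relations of $\mathcal Z$ with $(\{0\}\times\Omega)^2$, transported to $\mathbb F$ by $(0,y)\mapsto y$. All basis relations involved lie in $E_{11}$. If $r,s\subseteq E_{11}$ and $a,b\in\{0\}\times\Omega$, then every $d$ with $(a,d)\in r$, $(d,b)\in s$ lies in $\{0\}\times\Omega$, so the intersection numbers are inherited and $\mathcal Z_0$ is a coherent configuration. Its basis relations are the classes of the function $(y,z)\mapsto t(0,y,z)$. Since $\Delta_2$ is a union of fibers of $\mathcal Z$ and meets the row in $(0,0)$ only, $\{0\}$ is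 a fiber of $\mathcal Z_0$. So $\mathcal Z_0$ restricts to a coherent configuration $\mathcal Z_0|_{\mathbb F^*}$ on the union $\mathbb F^*$ of the other fibers.

**Step 2: making it invariant under multiplication.** This step produces the S-ring. Let $H=\mathbb F^*$ act on $\mathbb F^*$ by multiplication. By (5.3), and because multiplications fix $0$, $H$ permutes the basis relations of $\mathcal Z_0|_{\mathbb F^*}$. Consider the matrices in its adjacency algebra that commute with all permutation matrices of $H$, that is, whose entries are constant on $H$-orbits of pairs. They form a subspace containing $I$ and the all-one matrix, and closed under product, transposition and Hadamard product, hence a coherent algebra. Its basis relations are the unions of the $H$-orbits of basis relations of $\mathcal Z_0|_{\mathbb F^*}$. Let $\mathcal Y$ be the corresponding coherent configuration; it is coarser than $\mathcal Z_0|_{\mathbb F^*}$ and all its basis relations are invariant under $H$. By Section 3 they are the sets $\{(y,z):z/y\in L\}$, $L\in\pi$, where $\pi$ is the partition of an S-ring over $\mathbb F^*$.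

**Step 3: what is constant on a class.** On a basis relation of $\mathcal Z_0|_{\mathbb F^*}$ the cosets $yK$, $zK$, $(z-y)K$ are constant (and so is the property $y=z$), by (5.4). Writing $\lambda=z/y$, we have $\lambda K=zK/yK$ and $(\lambda-1)K=(z-y)K/yK$, and $\lambda$ does not change under $H$. Therefore
$$\lambda K\ \text{ and }\ (\lambda-1)K\ \text{ (and the property }\lambda=1)\text{ are constant on each class of }\pi. \tag{7.1}$$

**(7.2)** *$\mathrm{Aut}(\mathcal Y)_1=\Gamma$ (restricted to $\mathbb F^*$).*

*Proof.* Let $\gamma\in\Gamma$. By (5.3) $\gamma\times\gamma$ preserves every basis relation of $\mathcal Z$, and $\gamma(0)=0$. So $\gamma$ preserves every basis relation of $\mathcal Z_0|_{\mathbb F^*}$ and of the coarser $\mathcal Y$; also $\gamma(1)=1$.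

Conversely let $f\in\mathrm{Aut}(\mathcal Y)_1$ and put $f(0)=0$. Since $f(y)/f(1)=f(y)$ and $y/1$ are in one class, (7.1) gives $f(y)\in yK$. For $y\ne z$ in $\mathbb F^*$, $f(z)/f(y)$ and $z/y$ are in one class, so $f(z)/f(y)-1\in(z/y-1)K$. Multiplying by $f(y)\in yK$ we get $f(z)-f(y)\in(z-y)K$. Together with $f(y)-f(0)\in(y-0)K$ this says $f\in\mathrm{Aut}(\mathcal X)_{0,1}$, which is $\Gamma$ by (6.1). $\square$

Every $f\in\mathrm{Aut}(\mathcal Y)_1$ maps each class of $\pi$ to itself, because $f(y)/f(1)=f(y)$ lies in the class of $y$. So each class of $\pi$ is a union of $\Gamma$-orbits, and we want the classes to be exactly the $\Gamma$-orbits. Let us try two small fields using only (7.1).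

**Example 9: $\mathbb F_9$, $K=\{\pm1,\pm i\}$.** Let $N$ be the set of nonsquares. Since $(i-1)^2=-2i=i$ has order $4$, $i-1$ has order $8$ and lies in $N$; so do all $\pm1\pm i$. The data $(\lambda K,(\lambda-1)K)$ are as follows: $\lambda=-1$ gives $(K,K)$, since $\lambda-1=-2=1$; $\lambda=\pm i$ give $(K,N)$; $\lambda=1\pm i$ give $(N,K)$; $\lambda=-1\pm i$ give $(N,N)$, since $\lambda-1=1\pm i$. So the classes of $\pi$ lie in $\{1\},\{-1\},\{\pm i\},\{1\pm i\},\{-1\pm i\}$. These are the orbits of $\Gamma=\{1,\tau\}$, as $\tau(i)=-i$. So $\pi$ is the partition into $\Gamma$-orbits.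

**Example 10: $\mathbb F_7$, $K=\{1,2,4\}$, $N=\{3,5,6\}$.** Now $\Gamma=1$, so $\pi$ should consist of singletons. The data are: $2\mapsto(K,K)$, $4\mapsto(K,N)$, $6\mapsto(N,N)$, but $3\mapsto(N,K)$ and also $5\mapsto(N,K)$. So (7.1) alone does not separate $3$ from $5$. What separates them is that $\pi$ is an S-ring partition: if $\{3,5\}$ were a class, then, $\{2\}$ being a class, the product $2\cdot\{3,5\}=\{6,3\}$ would have to be a union of classes, and it contains $3$ but not $5$.

Example 10 shows that the coset data do not suffice, and that the ring structure must be used. In general we use it through the classification of Leung and Man.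

**(7.3)** *$\pi$ is the partition of $\mathbb F^*$ into $\Gamma$-orbits.*

*Proof.* Applying the theorem of Leung and Man repeatedly to tensor factors, whose orders decrease, we write $\mathbb F^*=H_1\times\dots\times H_r$ and $\pi=\pi_1\otimes\dots\otimes\pi_r$ with each $\pi_i$ trivial, orbit or wedge.

**No wedge.** The point is that a wedge product has automorphisms with too many fixed points. Suppose that $\pi_i$ is a wedge with $1<L\le U<H_i$. Take a coset $C\neq U$ of $U$ in $H_i$ and $1\ne l\in L$. Let $f_i:H_i\to H_i$ be multiplication by $l$ on $C$ and the identity elsewhere. It is a permutation because $lC=C$, and $f_i(1)=1$. If $y,z$ are in the same $U$-coset, then $f_i(z)/f_i(y)=z/y$. Otherwise $z/y\notin U$ and $f_i(z)/f_i(y)\in(z/y)L$. The class of $z/y$ lies outside $U$, since $U$ is a union of classes; so it is a union of $L$-cosets and contains $(z/y)L$. In both cases $f_i(z)/f_i(y)$ is in the class of $z/y$. Let $f$ act as $f_i$ on $H_i$ and identically on the other factors. Then $f\in\mathrm{Aut}(\mathcal Y)_1$, so $f\in\Gamma$ by (7.2). Now $f\neq\mathrm{id}$ fixes every element whose $H_i$-component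 is outside $C$, which is a proportion $1-1/|H_i:U|\ge1/2$ of $\mathbb F^*$. With $0$ this gives at least $(q-1)/2+1=(q+1)/2$ fixed points, and $(q+1)/2-\sqrt q=(\sqrt q-1)^2/2>0$. But the fixed points of a nonidentity field automorphism form a proper subfield, which has at most $\sqrt q$ elements. This is a contradiction.

**Conclusion.** So each $\pi_i$ is trivial or orbit. Its classes are the orbits of a group $M_i$ that fixes $1$ and preserves the relations $\{(y,z):z/y\in L\}$, $L\in\pi_i$: in the trivial case take $M_i=\mathrm{Sym}(H_i)_1$, which preserves the relations $y=z$ and $y\ne z$; in the orbit case take the given $M_i\le\mathrm{Aut}(H_i)$, for which $\sigma(z)/\sigma(y)=\sigma(z/y)$. Then $\prod M_i\le\mathrm{Aut}(\mathcal Y)_1$, and its orbits are exactly the classes of $\pi$. Since $\mathrm{Aut}(\mathcal Y)_1$ preserves each class, the classes are the orbits of $\mathrm{Aut}(\mathcal Y)_1=\Gamma$. $\square$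

**(7.4) Triple colors are orbits.** *Let $t(x,y,z)=t(x',y',z')$. Then the two triples lie in one $\mathrm{Aut}(\mathcal X)$-orbit. If $x\neq y$, then $x'\ne y'$, and $\frac{z-x}{y-x}$ and $\frac{z'-x'}{y'-x'}$ are $\Gamma$-conjugate.*

*Proof.* If $x=y$, then $x'=y'$, and $(x,z),(x',z')$ lie in one basis relation of $\mathcal X$, by (5.4). This is an orbit of $\mathbb F^+K\le\mathrm{Aut}(\mathcal X)$, so the triples are in one orbit.

Let $x\ne y$. Then $x'\ne y'$. Translations lie in $\mathrm{Aut}(\mathcal X)$, so they preserve $t$, and they do not change the two quotients; we may take $x=x'=0$. If $z=0$, then $z'=0$, and we put $\gamma=1$. Otherwise $z'\neq0$, and $(y,z)$, $(y',z')$ lie in one basis relation of $\mathcal Z_0|_{\mathbb F^*}$, hence of $\mathcal Y$; so $z/y$ and $z'/y'$ are in one class of $\pi$, and by (7.3) $z'/y'=\gamma(z/y)$ with $\gamma\in\Gamma$. In either case the map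
$$s\mapsto y'\gamma(s/y)=\tfrac{y'}{\gamma(y)}\,\gamma(s)$$
takes $(0,y,z)$ to $(0,y',z')$. It lies in $\mathrm{Aut}(\mathcal X)$, because $y'\in yK$ (the pairs $(0,y)$ and $(0,y')$ have the same relation) and $\gamma(y)\in yK$. $\square$

## 8. Quadruples: what triples decide, and a quadruple over $\mathbb F_{81}$ that they do not

For Theorem B we must pass from triples to quadruples. As we shall see in Section 9, symmetry reduces everything to this claim:

> if $u\neq v$, $u\ne v'$ and $c((0,1),(u,v))=c((0,1),(u,v'))$, then there is $\delta\in\Gamma$ with $\delta(u)=u$ and $\delta(v')=v$.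

The natural first attempt is to read off all triple colors and to apply (7.4) to each. By (5.2) the color $c((0,1),(u,v))$ determines $t(0,1,u)$ and $t(0,1,v)$. It also determines $c((0,u),(u,v))$, by taking $d=(a_1,b_1)$, and this determines $t(0,u,v)=c((0,u),(0,v))$. In the same way, with $d=(a_2,b_1)$, it determines $t(1,u,v)$. So for all four triples contained in the quadruple the corresponding triples are in one orbit.

For $e=1$ this is enough: $t(0,1,v)=t(0,1,v')$ gives $v'=v$. It is also enough for $e=2$, $\Gamma=\{1,\tau\}$. If $u=0$, the equality $t(0,1,v)=t(0,1,v')$ already gives $\delta$. If $u\ne0$, we get $v'=\gamma(v)$ and $v'/u=\gamma'(v/u)$ with $\gamma,\gamma'\in\Gamma$. If $\gamma=1$ or $\gamma'=1$ or $v=0$, then $v'=v$. If $\gamma=\gamma'=\tau$ and $v\neq0$, then $\tau(v)/u=\tau(v)/\tau(u)$, so $\tau(u)=u$ and $\delta=\tau$ does it. With Example 9 this settles $\mathbb F_9$ by hand, apart from the reduction.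

For larger $e$ the triples can agree under *different* automorphisms that do not fit together. Here is a case where this happens.

**Example 11: $\mathbb F_{81}$, $K$ the squares.** Here $\Gamma=\langle\sigma\rangle$ with $\sigma(x)=x^3$ and $e=4$. Choose $w\in\mathbb F_{81}\setminus\mathbb F_9$ with
$$w^9=\frac{1-w}{1+w}.\tag{8.1}$$
Such $w$ exist. Indeed (8.1) says that $w$ is a root of $P(X)=X^{10}+X^9+X-1$, as $P(-1)=1-1-1-1=1\neq0$ excludes $w=-1$. The derivative is $P'(X)=X^9+1=(X+1)^9$, so $P$ has ten distinct roots in an algebraic closure of $\mathbb F_3$. The map $M(w)=(1-w)/(1+w)$ has coefficients in $\mathbb F_3$ and $M(M(w))=w$. So for a root, $w^{81}=M(w)^9=M(w^9)=M(M(w))=w$, and all ten roots are in $\mathbb F_{81}$. A root in $\mathbb F_9$ satisfies $w(1+w)=1-w$, a quadratic equation, so at most two roots are in $\mathbb F_9$.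

Put $u=-1/w$, $v=w^{27}$, $v'=w^3$. We use $w^{81}=w$.

* Triples $(0,1,v)$ and $(0,1,v')$: $v^9=w^{243}=w^3=v'$, so $v'=\sigma^2(v)$.
* Triples $(0,u,v)$ and $(0,u,v')$: $v/u=-w^{28}$, and $(v/u)^3=-w^{84}=-w^4=v'/u$. So $v'/u=\sigma(v/u)$.
* Triples $(1,u,v)$ and $(1,u,v')$: since $u-1=-(1+w)/w$,
$$\frac{v-1}{u-1}=\frac{-w(w^{27}-1)}{1+w},\qquad \frac{v'-1}{u-1}=\frac{w(1-w^3)}{1+w}.$$
Applying $\sigma^3$, that is, the $27$th power, to the first and using $w^{729}=w^9$ we get $-w^{27}(w^9-1)/(1+w^{27})$. By (8.1), $w^9-1=-2w/(1+w)=w/(1+w)$. Cubing (8.1), $w^{27}=(1-w^3)/(1+w^3)$ and $1+w^{27}=2/(1+w^3)$. So the result is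
$$-\frac{1-w^3}{1+w^3}\cdot\frac{w}{1+w}\cdot\frac{1+w^3}{2}=\frac{w(1-w^3)}{1+w},$$
because $-1/2=1$ in $\mathbb F_3$. So $\frac{v'-1}{u-1}=\sigma^3\bigl(\frac{v-1}{u-1}\bigr)$.

If $x\neq y$ and $\frac{z'-x}{y-x}=\gamma\bigl(\frac{z-x}{y-x}\bigr)$, then the map $s\mapsto x+(y-x)\gamma\bigl(\frac{s-x}{y-x}\bigr)$ is in $\mathrm{Aut}(\mathcal X)$, and it takes $(x,y,z)$ to $(x,y,z')$. So all four triples of $(0,1,u,v)$ are equivalent to the corresponding triples of $(0,1,u,v')$. Yet the quadruples are not in one $\mathrm{Aut}(\mathcal X)$-orbit: an element of $\mathrm{Aut}(\mathcal X)$ fixing $0,1,u$ is in $\Gamma$ and fixes $w$, which generates $\mathbb F_{81}$, so it is the identity; and $v\ne v'$, since $w^{27}=w^3$ would give $w^9=w$.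

So no argument that only compares the four triples can prove Theorem B. The automorphisms $\sigma^2,\sigma,\sigma^3$ are each right for one triple, and nothing inside the quadruple forces them to agree.

## 9. Quadruples: testing against all diagonal points $(s,s)$

What a color knows beyond its triples is held in the intersection numbers, that is, in the other points $d$ of $\Omega^2$ between $a$ and $b$. Take $d=(s,s)$ on the diagonal. Then $c((0,1),(s,s))$ contains the triple color of $(0,1,s)$ and $c((s,s),(u,v))$ contains that of $(u,v,s)$, and triple colors are completely understood by (7.4). So from equal colors we learn: for *every* $s\in\mathbb F$ there is an $s'$ that looks from $(0,1)$ like $s$ and looks from $(u,v')$ as $s$ looks from $(u,v)$. Each such coincidence is an equation for $s$ with few solutions, and there are only $e^2$ possible equations. All $q$ elements $s$ must be covered, and this is too many.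

**Step 1: the inequality.** This step shows that the total number of solutions is below $q$.

**(9.1)** *$N:=e\bigl(1+\sum_{1\neq\rho\in\Gamma}|\mathrm{Fix}\,\rho|\bigr)<q$.*

*Proof.* For $e=1$: $N=1<q$. Let $e\ge2$. The group $\Gamma$ is cyclic of order $e$ and $|\mathrm{Fix}\,\rho|=q_0^{e/\mathrm{ord}\rho}$ with $e/\mathrm{ord}\,\rho\le e/2$ for $\rho\ne1$. So $N/q_0^e$ is a sum of negative powers of $q_0$ with positive coefficients, hence decreasing in $q_0$. By (6.2) it suffices to take $q_0=3$ and to compare $N$ with $3^e$:

* $e=2$: $2(1+3)=8<9$;
* $e=3$: $3(1+6)=21<27$;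
* $e=4$: $4(1+3+9+3)=64<81$;
* $e=5$: $5(1+12)=65<243$;
* $e=6$: $6(1+3+9+27+9+3)=312<729$;
* $e=7$: $7(1+18)=133<2187$.

For $e\ge8$ we have $N\le e\bigl(1+(e-1)3^{e/2}\bigr)\le e^23^{e/2}$, and this is less than $3^e$ if $e<3^{e/4}$. For $e=8$ this reads $8<9$. When $e\ge8$ grows by $1$, the right side is multiplied by $3^{1/4}>1.25$ (as $1.25^4<2.5<3$) and the left side by $\frac{e+1}e\le\frac98<1.25$. So the inequality persists. $\square$

**Proof of Theorem B.** By (5.3) every $\mathrm{Aut}(\mathcal X)$-orbit lies inside a basis relation. Conversely, let $c(a,b)=c(a',b')$ with $a=(x,y)$, $b=(u,v)$, $a'=(x',y')$, $b'=(u',v')$. We show that $(a,b)$ and $(a',b')$ are in one $\mathrm{Aut}(\mathcal X)$-orbit.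

**Step 2: pairs with a diagonal end.** Here only three points are involved, so (7.4) suffices. If $u=v$, then $u'=v'$ by (5.1), and $t(x,y,u)=t(x',y',u')$ by (5.4); now (7.4) gives an automorphism taking $(x',y',u')$ to $(x,y,u)$, as required. The case $x=y$ follows by passing to inverse relations.

**Step 3: normalization.** Let $x\neq y$ and $u\neq v$; then $x'\ne y'$ and $u'\neq v'$. This step brings three of the four points into coincidence. By (5.4) $t(x,y,u)=t(x',y',u')$, so by (7.4) some $g\in\mathrm{Aut}(\mathcal X)$ takes $(x',y',u')$ to $(x,y,u)$. Replacing $(a',b')$ by its image under $g\times g$ changes neither its orbit nor its color, so we may assume $x'=x$, $y'=y$, $u'=u$. Next apply the affine map $\sigma:s\mapsto(s-x)/(y-x)$ to all coordinates. By (5.3) $\sigma\times\sigma$ permutes the basis relations of $\mathcal Z$, so the two images still have equal colors; and since $\sigma$ normalizes $\mathrm{Aut}(\mathcal X)$, the images lie in one orbit if and only if the originals do. So we may assume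
$$c\bigl((0,1),(u,v)\bigr)=c\bigl((0,1),(u,v')\bigr),\qquad w_1:=v-u\ne0,\quad w_2:=v'-u\neq0.$$
It suffices to find $\delta\in\Gamma$ with $\delta(u)=u$ and $\delta(v')=v$, as $\Gamma\le\mathrm{Aut}(\mathcal X)$ fixes $0$ and $1$. **Suppose there is none.**

**Step 4: every $s$ satisfies an equation.** Let $s\in\mathbb F$. Put $r=c((0,1),(s,s))$ and $r_1=c((s,s),(u,v))$. The point $(s,s)$ shows that $c_{rr_1}^{c((0,1),(u,v))}>0$. Since $c((0,1),(u,v'))$ is the same basis relation, there is $d'$ with $c((0,1),d')=r$ and $c(d',(u,v'))=r_1$. As $r\subseteq\Omega^2\times\Delta_2$, a relation by (5.1), we have $d'=(s',s')$ for some $s'$. By (5.4), applied to $r$ and to the inverse of $r_1$,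
$$t(0,1,s)=t(0,1,s'),\qquad t(u,v,s)=t(u,v',s').$$
By (7.4) there are $\gamma,\delta\in\Gamma$ with $s'=\gamma(s)$ and $\frac{s-u}{w_1}=\delta\bigl(\frac{s'-u}{w_2}\bigr)$. Put $\rho=\delta\gamma$. The second equation becomes $\delta(w_2)(s-u)=w_1\bigl(\rho(s)-\delta(u)\bigr)$, that is,
$$\delta(w_2)\,s-w_1\,\rho(s)=\delta(w_2)\,u-w_1\,\delta(u).\tag{9.2}$$
So every $s\in\mathbb F$ solves (9.2) for some $(\rho,\delta)\in\Gamma^2$.

**Step 5: each equation has few solutions.** Fix $(\rho,\delta)$.

* Let $\rho=1$. If $\delta(w_2)\ne w_1$, there is exactly one solution. If $\delta(w_2)=w_1$, the left side is $0$, and solvability requires $w_1(u-\delta(u))=0$, i.e. $\delta(u)=u$. But then $\delta(v')=\delta(u)+\delta(w_2)=u+w_1=v$, which is excluded by our supposition. So there is at most $1$ solution.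
* Let $\rho\neq1$. The left side is additive in $s$. A nonzero element $s$ of its kernel satisfies $\rho(s)/s=\delta(w_2)/w_1$, so the quotient of two such elements is fixed by $\rho$. Hence the kernel has size at most $|\mathrm{Fix}\,\rho|$, and there are at most $|\mathrm{Fix}\,\rho|$ solutions.

Summing over $\rho$ and over the $e$ choices of $\delta$ we get $q\le N$, contradicting (9.1). $\blacksquare$

Note where the supposition was used: the one pair of automorphisms for which (9.2) could hold for all $s$ at once is $\rho=1$, $\delta(w_2)=w_1$, and there $\delta$ is the automorphism we are looking for. Note also that the count is close in the smallest case: $8<9$ for $e=2$, $q_0=3$.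

## 10. Naming points by colors: the proof of Theorem A

Now we use the four coordinates as announced. Choose $\theta$ with $\mathbb F=\mathbb F_0(\theta)$, and put $a=(0,1)$ and $r_z=c(a,(\theta,z))$ for $z\in\mathbb F$.

**(10.1)** *The $r_z$ are pairwise distinct.* If $r_z=r_w$, Theorem B gives $f\in\mathrm{Aut}(\mathcal X)$ fixing $0,1,\theta$ with $f(z)=w$. By (6.1) $f\in\Gamma$, so $f$ fixes $\mathbb F_0(\theta)=\mathbb F$ pointwise and $z=w$.

Let $\hat\varphi:\mathcal Z\to\mathcal Z'=\widehat{\mathcal X'}^{(2)}$ be an algebraic $2$-isomorphism compatible with $\varphi:\mathcal X\to\mathcal X'$, where $\mathcal X'$ is on $\Omega'$ with diagonal $E'$. Then $|\Omega'|=|\Omega|$, $\hat\varphi(R\otimes S)=\varphi(R)\otimes\varphi(S)$ for relations $R,S$ of $\mathcal X$, $\hat\varphi(1_\Delta)=1_{\Delta'}$, and $\hat\varphi(E_{11})=\hat\varphi(E\otimes J)=E'\otimes J=E'_{11}$.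

**Step 1: a bijection $f:\Omega\to\Omega'$.** We let the color of $(\theta,z)$ as seen from $a$ say where $z$ goes. Pick $(a',b')\in\hat\varphi(r_\theta)$. As $r_\theta\subseteq\Omega^2\times\Delta_2=J\cdot1_\Delta$, we have $\hat\varphi(r_\theta)\subseteq J\cdot1_{\Delta'}$, so $b'=(\theta',\theta')$ for some $\theta'\in\Omega'$. Let $z\in\mathbb F$. The number of $b$ with $(a,b)\in r_z$ and $(b,(\theta,\theta))\in E_{11}$ is $1$: such a $b$ has the form $(\theta,v)$ with $r_v=r_z$, so $v=z$ by (10.1). Since $(a,(\theta,\theta))\in r_\theta$, this number equals $\sum_{s\subseteq E_{11}}c_{r_zs}^{r_\theta}$, and so it is the same in $\mathcal Z'$ for the pair $(a',b')\in\hat\varphi(r_\theta)$. Thus there is a unique $b'_z$ with first coordinate $\theta'$ and $(a',b'_z)\in\hat\varphi(r_z)$. Write $b'_z=(\theta',f(z))$. If $f(z)=f(w)$, then $b'_z=b'_w$, so $\hat\varphi(r_z)=\hat\varphi(r_w)$, $r_z=r_w$ and $z=w$. So $f$ is injective, and, as $|\Omega|=|\Omega'|$, bijective.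

**Step 2: $f$ is an isomorphism inducing $\varphi$.** Let $z,w\in\mathbb F$ and $t=c((\theta,z),(\theta,w))\subseteq E_{11}$. Exactly one $b$ satisfies $(a,b)\in r_w$ and $((\theta,z),b)\in t$: such a $b$ has first coordinate $\theta$, so $b=(\theta,w)$ by (10.1). Thus $c_{r_wt^*}^{r_z}=1$. Since $(a',b'_z)\in\hat\varphi(r_z)$, there is $b''$ with $(a',b'')\in\hat\varphi(r_w)$ and $(b'_z,b'')\in\hat\varphi(t)\subseteq E'_{11}$. Its first coordinate is that of $b'_z$, namely $\theta'$, so $b''=b'_w$ by the uniqueness in Step 1. Hence $(b'_z,b'_w)\in\hat\varphi(t)$. If $R$ is the basis relation of $\mathcal X$ containing $(z,w)$, then $t\subseteq J\otimes R$ by (5.1), so $\hat\varphi(t)\subseteq J\otimes\varphi(R)$, i.e. $(f(z),f(w))\in\varphi(R)$. Thus the bijection $f\times f:\Omega^2\to\Omega'^2$ maps each basis relation $R$ into $\varphi(R)$. Since the $R$ partition $\Omega^2$ and the $\varphi(R)$ partition $\Omega'^2$, it maps $R$ onto $\varphi(R)$. So $f$ is an isomorphism $\mathcal X\to\mathcal X'$ inducing $\varphi$.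

**Step 3: $f\times f$ induces $\hat\varphi$.** It remains to see that $f$ is right not only for $\varphi$ but on all of $\mathcal Z$. The bijection $f\times f$ takes $\mathcal X^2$ to $\mathcal X'^2$ and $\Delta_2$ to $\Delta'_2$, hence, by minimality, $\mathcal Z$ to $\mathcal Z'$. It induces an algebraic isomorphism $\hat\psi:\mathcal Z\to\mathcal Z'$ that agrees with $\hat\varphi$ on $\mathcal X^2$ and on $1_\Delta$. Extend $\hat\psi^{-1}\hat\varphi$ linearly to the adjacency algebra of $\mathcal Z$. It respects the matrix product, the Hadamard product, transposition, $I$ and the all-one matrix. So the matrices it fixes form a coherent algebra, which contains the matrices of $\mathcal X^2$ and of $1_\Delta$. By minimality of $\mathcal Z$ it is the whole adjacency algebra, and $\hat\psi=\hat\varphi$.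

So $\mathcal X$ is $2$-separable and $s(\mathcal X)\le2$. Together with the trivial case of Section 4 this proves Theorem A. $\blacksquare$

Together with the known cyclotomic schemes with $s=2$, or with Theorem C, the maximum of $s$ over cyclotomic schemes is exactly $2$.

## 11. Paley schemes on $\mathbb F_{p^2}$: the proof of Theorem C

Let $p\ge7$ be prime, $q=p^2$, $\mathbb F=\mathbb F_q$, and let $K$ be the group of nonzero squares.

**Step 1: the automorphism group and its base number.** For $x\in\mathbb F^*$ we have $x^p=x\cdot x^{p-1}\in xK$, since $p-1$ is even. So $\tau(x)\in xK$ for $\tau\in\mathrm{Gal}(\mathbb F/\mathbb F_p)$. By McConnel an element of $\mathrm{Aut}(\mathcal X)$ has the form $f(x)=\kappa\tau(x)+b$ with $\tau$ in this Galois group, and $\kappa=f(1)-f(0)\in K$; conversely all these maps are in $\mathrm{Aut}(\mathcal X)$. So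
$$\mathrm{Aut}(\mathcal X)=\{x\mapsto\kappa\tau(x)+b:\kappa\in K,\ \tau\in\mathrm{Gal}(\mathbb F/\mathbb F_p),\ b\in\mathbb F\},\qquad|\mathrm{Aut}(\mathcal X)|=p^2(p^2-1).$$
The stabilizer of $0$ has order $p^2-1$, and its orbits on $\mathbb F^*$ are the cosets $xK$, of size $(p^2-1)/2$. So the stabilizers of two points have order $2$, while the stabilizer of $0,1,\theta$ is trivial for $\theta\notin\mathbb F_p$. Hence $b(\mathrm{Aut}(\mathcal X))=3$. By Theorem A it remains to show that $s(\mathcal X)\neq1$.

**Step 2: many schemes with the same intersection numbers.** We view $\mathbb F$ as the plane $\mathbb F_p^2$. The subgroup of order $p-1$ of the cyclic group $\mathbb F^*$ is $\mathbb F_p^*=(\mathbb F^*)^{p+1}$, and it is contained in $K$ as $p+1$ is even. So $K\cup\{0\}$ is the union of a set $D_0$ of $|K|/(p-1)=(p+1)/2$ lines through $0$.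

Let $g=(p+1)/2$. For any set $D$ of $g$ lines through $0$ let $x\sim_Dy$ if $x\neq y$ and $y-x$ lies on a line of $D$. We claim that this graph is strongly regular with parameters
$$\bigl(p^2,\ g(p-1),\ (g-1)(g-2)+p-2,\ g(g-1)\bigr),$$
meaning that there are $p^2$ vertices, each with $g(p-1)$ neighbors, that adjacent vertices have $(g-1)(g-2)+p-2$ common neighbors, and that distinct nonadjacent vertices have $g(g-1)$. (The pentagon, for comparison, is strongly regular with parameters $(5,2,0,1)$.) The valency is clear. By translation we count the common neighbors $z$ of $0$ and $y\ne0$: we need $z\ne0,y$ with $z\in\ell_1$ and $y-z\in\ell_2$ for lines $\ell_1,\ell_2\in D$, which are then determined by $z$.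

* Let $y\in\ell\in D$. If $\ell_1=\ell$, then any $z\in\ell\setminus\{0,y\}$ works, which gives $p-2$ points. If $\ell_1\ne\ell$, then $\ell_2\neq\ell$, since otherwise $z\in\ell$, and $\ell_2\ne\ell_1$, since otherwise $y\in\ell_1$. For each ordered pair of distinct lines $\ell_1,\ell_2\in D\setminus\{\ell\}$ the vector $y$ is uniquely a sum of a vector of $\ell_1$ and a vector of $\ell_2$, both nonzero, because $y$ lies on neither line. This gives $(g-1)(g-2)$ points.
* Let $y$ lie on no line of $D$. Then $\ell_1\neq\ell_2$, and each of the $g(g-1)$ ordered pairs of distinct lines gives one point, as before.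

Let $A$ be the adjacency matrix of the $D$-graph and $B$ that of its complement (nonzero, since $g<p+1$). With $(n,k,\lambda,\mu)$ the parameters and $J$ here the all-one matrix, $A^2=kI+\lambda A+\mu B$, $AJ=JA=kJ$ and $B=J-I-A$, so all products of $I,A,B$ are combinations of $I,A,B$ with coefficients depending only on the parameters. So the diagonal, the edges and the nonedges form a coherent configuration $\mathcal X_D$ of rank $3$, and its intersection numbers do not depend on $D$. Since $\mathcal X=\mathcal X_{D_0}$, there is for every $D$ an algebraic isomorphism $\mathcal X\to\mathcal X_D$ that takes edges to edges.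

**Step 3: isomorphic graphs come from linear maps.** Suppose $s(\mathcal X)=1$. Then for every $D$ the algebraic isomorphism just found is induced by an isomorphism, and its inverse is a graph isomorphism $f$ from the $D$-graph to the $D_0$-graph. Composing with a translation we may assume $f(0)=0$. The translation group $T$ acts on both graphs, so $fTf^{-1}$ consists of automorphisms of the $D_0$-graph, i.e. $fTf^{-1}\le\mathrm{Aut}(\mathcal X)$. In $\mathrm{Aut}(\mathcal X)$ the group $T$ is normal of order $p^2$, and $p\nmid p^2-1$; so $T$ is the unique Sylow $p$-subgroup and $fTf^{-1}=T$. Let $t_v$ be the translation by $v$. Then $ft_vf^{-1}$ is a translation, and it takes $0$ to $f(v)$; so $ft_v=t_{f(v)}f$, i.e. $f(x+v)=f(x)+f(v)$. Thus $f$ is additive, and so $f\in GL(2,p)$. It maps the set of neighbors of $0$ to the set of neighbors of $0$, and lines to lines; as distinct lines through $0$ share only $0$, $f(D)=D_0$. So every set $D$ of $g$ lines would lie in the $PGL(2,p)$-orbit of $D_0$.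

**Step 4: there are too many sets $D$.** The stabilizer of $D_0$ in $PGL(2,p)$ contains the images of the multiplications by elements of $K$, which form a group of order $|K|/(p-1)=(p+1)/2$. It also contains the image of $x\mapsto x^p$, which is $\mathbb F_p$-linear and preserves $K$. This image is not among the former: otherwise $x^p=cx$ for all $x$ with some $c\in\mathbb F^*$, then $c=1$ (put $x=1$), which is false for $x\notin\mathbb F_p$. So the stabilizer has a subgroup of order $(p+1)/2$ as a proper subgroup, and its order is at least $p+1$. As $|PGL(2,p)|=p(p^2-1)$, the orbit of $D_0$ has at most $p(p^2-1)/(p+1)=p(p-1)$ elements. On the other hand there are $\binom{p+1}{(p+1)/2}$ sets $D$, and we claim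
$$\binom{p+1}{(p+1)/2}>p(p-1)\qquad(p\ge7).\tag{11.1}$$
Put $p+1=2k$, $k\ge4$, so that (11.1) reads $\binom{2k}k>(2k-1)(2k-2)$. For $k=4$ this is $70>42$. When $k\ge4$ increases by $1$, the left side grows by the factor $\frac{2(2k+1)}{k+1}$, which increases with $k$ and so is at least its value $3.6$ at $k=4$. The right side grows by the factor $\frac{(2k+1)2k}{(2k-1)(2k-2)}$, which decreases with $k$ and so is at most its value $\frac{72}{42}<1.72$ at $k=4$. So (11.1) holds for all $k\ge4$.

This contradicts Step 3. So $s(\mathcal X)\ne1$, and by Theorem A $s(\mathcal X)=2$. $\blacksquare$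

For $p=3$ and $p=5$ the two sides of (11.1) are equal, $6=6$ and $20=20$, so this count gives no contradiction there; this is where the hypothesis $p\ge7$ enters.
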